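# Linear presentations of critical modules: quadrics, cuspidal cubics, and a gap in a semigroup

Throughout, $k$ is an algebraically closed field. "Module" means finitely generated graded right module unless we say otherwise (modules over the Weyl algebra $D$ below are ungraded), homomorphisms preserve degree, and $M(n)$ is the shift, $M(n)_i=M_{n+i}$.

## 1. A quadric over the homogenized Weyl algebra

Let
$$A=k\langle x,y,z\rangle/(yx-xy-z^2,\; zx-xz,\; zy-yz).$$
So $z$ is central and $yx=xy+z^2$. This is the Ore extension $k[x,z][y;\delta]$ with $\delta(x)=z^2$, $\delta(z)=0$. Hence $A$ is a noetherian domain, the monomials $x^iy^jz^l$ form a basis, $\dim A_n=\binom{n+2}{2}$, and $H_A(t)=(1-t)^{-3}$. Put $B=A/zA=k[x,y]$.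

Take $f=yz-x^2\in A_2$ and $M=A/fA$, one generator and one quadratic relation. Since $A$ is a domain, $fA\cong A(-2)$, so
$$\dim M_n=\binom{n+2}{2}-\binom n2=2n+1:\qquad 1,3,5,7,\dots$$
Can we trade the quadratic relation for linear ones, that is, replace $M$ by a module with resolution $0\to A^2(-1)\to A^2\to M'\to0$? Such an $M'$ has dimensions $2(n+1)$: $2,4,6,\dots$. These are even and ours are odd, so $M$ itself will not do, nor will a shift or a truncation of it. We have to change $M$ by something small but infinite-dimensional.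

Here is a way. Since $z$ is central, $f=z\cdot y-x\cdot x$ lies in the right ideal $J=xA+zA$. Look at $X=J/fA\subset M$. The quotient is $M/X=A/J=B/xB=k[y]$, with one dimension in each degree, so $\dim X_n=2n$ for $n\ge0$.

Next we present $J$. If $xa+zb=0$, then modulo $z$ we get $x\bar a=0$ in $k[x,y]$, so $a=za'$. Then $z(xa'+b)=0$ gives $b=-xa'$. So the relations between the generators $x,z$ of $J$ are generated by the column $(z,-x)^T$, that is, by $xz-zx=0$. The element $f$ is the image of $(-x,y)^T$. Therefore
$$X(1)\cong\operatorname{coker}\left(\begin{pmatrix}z&-x\\-x&y\end{pmatrix}:A^2(-1)\to A^2\right).$$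
The matrix is injective: the cokernel has series $(2-2t)H_A+H_{\ker}$, while $H_{X(1)}=\sum 2(n+1)t^n=2/(1-t)^2=(2-2t)H_A$, so $H_{\ker}=0$.

We have found a linear $2\times2$ presentation at the cost of a module, $k[y]$, of strictly smaller growth. Can this always be done? The next section makes that a precise question; after it we will see what a cubic does.

## 2. Critical modules, GK-equivalence, and the conjecture

**Definition (the algebras).** A three-dimensional Artin–Schelter regular algebra with three generators is a connected graded $k$-algebra $A$ with $H_A(t)=(1-t)^{-3}$, of global dimension 3, with $\operatorname{Ext}^i_A(k,A)=0$ for $i\ne3$ and $\operatorname{Ext}^3_A(k,A)\cong k$ up to shift. These algebras are noetherian domains (Artin–Tate–Van den Bergh; see Section 9).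

*The algebra of Section 1 is one of these.* The element $z$ is central and regular, so Rees' lemma gives $\operatorname{Ext}^i_A(k,A)\cong\operatorname{Ext}^{i-1}_B(k,B)$ up to shift. As $B=k[x,y]$,
$$\operatorname{Ext}^i_A(k,A)=0\ (i\ne3),\qquad \operatorname{Ext}^3_A(k,A)\cong k\ \text{ up to shift.}\tag{1}$$
Also $\operatorname{gldim}A=\operatorname{pd}_Ak\le\operatorname{pd}_Bk+1=3$, and (1) shows that $3$ is attained.

**Hilbert series.** Finite free resolutions show that every module has $H_M=q(t)/(1-t)^3$ with $q$ a Laurent polynomial. So $\dim M_n$ is a polynomial in $n$ for $n\gg0$, and for $M\ne0$ the GK-dimension is one more than its degree ($0$ when $M$ is finite-dimensional). In particular $\operatorname{GKdim}M\le1$ exactly when $\dim M_n$ is bounded. If $\operatorname{GKdim}M=2$, then $H_M=q(t)/(1-t)^2$ with $q(1)\neq0$, and $q(1)$ is the **multiplicity** of $M$.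

**Definition (critical).** $M$ of GK-dimension $n$ is critical if $\operatorname{GKdim}M/N<n$ for every nonzero submodule $N\subseteq M$.

*Example.* $B=A/zA=k[x,y]$ is critical of GK-dimension 2 and multiplicity 1, with resolution $0\to A(-1)\to A\to B\to0$. The module $A/z^2A$ is not critical: it has the nonzero submodule $zA/z^2A$ with quotient $B$, still of GK-dimension 2.

**Definition (GK-equivalence).** Let $(\operatorname{gr}A)_i$ be the full subcategory of $\operatorname{gr}A$ of modules of GK-dimension $\le i$. Modules $M,M'$ are GK-equivalent if they have the same GK-dimension $n$ and are isomorphic in $\operatorname{gr}A/(\operatorname{gr}A)_{n-1}$. Equivalently, they are linked by a chain of homomorphisms with kernels and cokernels of GK-dimension $<n$.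

*Example.* In Section 1, $X\subset M$ is a GK-equivalence, because $\operatorname{GKdim}k[y]=1$.

**The triple.** Artin, Tate and Van den Bergh attach to $A$ a triple $(E,\sigma,\mathcal L)$: the point scheme $E$, an automorphism $\sigma$ of $E$, and a line bundle $\mathcal L$ on $E$. Concretely, let $V=A_1$, let $R\subset V\otimes V$ be the 3-dimensional space of relations, and for $p\in\mathbb P(V^*)$ let $\mathrm{ev}_p:V\otimes V\to V$ evaluate the first factor at $p$. The points of $E$ are those where $\mathrm{ev}_p|_R$ has rank $\le2$.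

*Example.* For the algebra of Section 1 the three relations, with first factors read as coordinates, give the matrix
$$\begin{pmatrix}y&-x&-z\\z&0&-x\\0&z&-y\end{pmatrix},\qquad \det=y(xz)+x(-zy)-z(z^2)=-z^3 .$$
So $E$ is the triple line $z^3=0$. At $p=(\alpha:\beta:0)$ the space $\mathrm{ev}_p(R)$ is spanned by $\beta x-\alpha y,\ -\alpha z,\ -\beta z$. It has dimension 2, and its common zero is $p$ again.

The paper "Presentation Of Critical Modules Of Gk-Dimension 2 Over Elliptic Algebras" proves, as its Theorem 1.1: *if $E$ is a smooth elliptic curve and $\sigma$ is a translation of infinite order, then every graded critical $A$-module $M$ of GK-dimension 2 and multiplicity $d$ has, up to GK-equivalence and shifting, a resolution*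
$$0\to A^d(-1)\to A^d\to M\to0 .$$
Its authors conjecture that "the hypotheses on the triple $(E,\sigma,\mathcal{L})$ are in fact unnecessary for the previous theorem to hold." We show that this is false, and find the exact multiplicity at which it first fails.

**Theorem 1.** Let $\operatorname{char}k=0$ and let $A$ be the algebra of Section 1, which is AS-regular of dimension 3 with three generators. For $d\ge3$ put $f=y^{d-1}z-x^d$ and $M=A/fA$. Then $M$ is critical of GK-dimension 2 and multiplicity $d$, and $M$ is not GK-equivalent to any shift of a module $M'$ having a resolution $0\to A^d(-1)\to A^d\to M'\to0$.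

**Theorem 2.** With $A,f,M$ as in Theorem 1 and $d\ge2$: the modules of projective dimension $\le1$ that are GK-equivalent to a shift of $M$ are, up to isomorphism and shift, exactly the $d$ modules
$$C_j=\operatorname{coker}\left(\begin{pmatrix}x^{d-j}&y^{d-1}\\-z&-x^j\end{pmatrix}:A(-(d-j))\oplus A(-(d-1))\to A\oplus A(-(d-1-j))\right),\quad 0\le j\le d-1,$$
with $C_0\cong A/fA$, and these are pairwise non-isomorphic up to shift. In particular all of them are generated by at most 2 elements.

**Theorem 3.** Let $A$ be any three-dimensional AS-regular algebra with three generators, over any algebraically closed $k$. Every critical module of GK-dimension 2 and multiplicity $d\in\{1,2\}$ is GK-equivalent to a shift of a module $M'$ with a resolution $0\to A^d(-1)\to A^d\to M'\to0$.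

So the unconditional statement is true for $d=1,2$ and false for every $d\ge3$.

## 3. The cuspidal cubic: three attempts

Let $d=3$, $f=y^2z-x^3$, $M=A/fA$, with dimensions $1,3,6,9,\dots$. We want a $3\times3$ matrix of linear forms.

*Repeating the trick for the quadric.* Again $f=z\cdot y^2-x\cdot x^2\in J=xA+zA$, and with the presentation of $J$ from Section 1,
$$\big(J/fA\big)(1)\cong\operatorname{coker}\begin{pmatrix}z&-x^2\\-x&y^2\end{pmatrix}.$$
We get two generators with a linear and a quadratic relation, and dimensions $2,5,8,\dots$. The quadratic relation has not gone away.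

*Truncating.* The module $M_{\ge1}(1)$ has dimensions $3,6,9,\dots$, exactly those of a module with a linear $3\times3$ presentation. So Hilbert functions alone are no obstruction. But $M_{\ge1}$ has the wrong projective dimension. Once we know that $z$ is regular on $M$ (Section 5), we have $\operatorname{Hom}(k,M)=0$. Then $0\to M_{\ge1}\to M\to k\to0$ embeds $\operatorname{Hom}(k,k)=k$ into $\operatorname{Ext}^1(k,M_{\ge1})$. A module with a free resolution $0\to P_1\to P_0\to M'\to0$ has $\operatorname{Ext}^1(k,M')=0$, because it sits between $\operatorname{Ext}^1(k,P_0)=0$ and $\operatorname{Ext}^2(k,P_1)=0$, by (1). Keep this last computation; it returns in the main proof.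

*Copying commutative algebra.* Over the commutative ring $P=k[x,y,z]$ the problem for this $f$ has a solution. Take
$$\Theta=\begin{pmatrix}x&y&0\\0&-x&y\\-z&0&-x\end{pmatrix},\qquad \det\Theta=x^3-y^2z .$$
The cokernel has generators $e_1,e_2,e_3$ with
$$e_1x=e_3z,\qquad e_1y=e_2x,\qquad e_2y=e_3x .$$
Then $e_1y^2z=e_2xyz=e_3x^2z=e_1x^3$, so $1\mapsto e_1$ defines $P/(f)\to\operatorname{coker}\Theta$. Modulo $e_1$ we have $e_3z=0$ and $e_3x^2=e_2yx=0$, and modulo $e_3$ also $e_2x=e_2y=0$, so the map has cokernel of GK-dimension $\le1$. The map is injective: otherwise its image, a proper quotient of $P/(f)$ with $f$ irreducible, would have GK-dimension $\le1$, and so would $\operatorname{coker}\Theta$, whose series is $3/(1-t)^2$. So $P/(f)$ is GK-equivalent to $\operatorname{coker}\Theta$.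

Now use the same matrix over $A$. The computation becomes
$$e_1y^2=e_2xy=e_2(yx-z^2)=e_3x^2-e_2z^2,\qquad\text{so}\qquad e_1f=e_1y^2z-e_1x^3=-e_2z^3 .$$
The commutator leaves the error term $-e_2z^3$, and it is not zero. Setting $z=1$, let $x$ act by multiplication on the free $k[x]$-module with basis $e_1,e_2$, and let $y$ act by $(e_ip)y=(e_iy)p-e_ip'$ with $e_1y=e_2x$, $e_2y=e_1x^2$. One checks $(e_ip)yx-(e_ip)xy=-e_ip'x+e_i(px)'=e_ip$, so $yx-xy=1$ holds. With $e_3=e_1x$ the relations of $\Theta$ hold, and $e_2\ne0$. So over $A$ the map $1\mapsto e_1$ from $M$ does not exist.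

It helps to see what the commutative solution does. Set $z=1$ and parametrize the cusp by $x=T^2$, $y=T^3$. The module $P/(f)$ becomes $k[T^2,T^3]$, while $\operatorname{coker}\Theta$ becomes $k[T]$, with $e_1=1$, $e_2=T$, $e_3=T^2$. (After $z=1$ the cokernel is spanned over $k[x]$ by $e_1,e_2$, and it maps onto the free $k[T^2]$-module on $1,T$.) The two differ by the one-dimensional module $k[T]/k[T^2,T^3]$: the solution fills the gap at exponent $1$. The Weyl algebra in characteristic $0$ has no nonzero finite-dimensional modules, so there this move is unavailable. The proof of Theorem 1 turns that observation into a rigidity statement: the gap of the semigroup $\langle 2,3\rangle$ is still visible in every candidate $M'$, and in the end a single dimension count finds it.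

## 4. Inverting $z$, and a valuation on $D/fD$

From here to the end of Section 8, $\operatorname{char}k=0$, $A$ is the algebra of Section 1, $d\ge2$, $f=y^{d-1}z-x^d$, and $M=A/fA$.

**Step 4.1: turn GK-equivalence into isomorphism of modules over the Weyl algebra.** Identify $A[z^{-1}]_0$ with $D=k\langle x,y\rangle/(yx-xy-1)$ by writing $x,y$ for $xz^{-1},yz^{-1}$. For $X\in\operatorname{gr}A$ put
$$X^\circ=X[z^{-1}]_0=\varinjlim\big(X_0\xrightarrow{z}X_1\xrightarrow{z}\cdots\big).$$
This is an exact functor to right $D$-modules. Multiplication by the central unit $z^n$ gives $X(n)^\circ\cong X^\circ$ and $X[z^{-1}]\cong X^\circ[z,z^{-1}]$, where $A$ acts on the right-hand side by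
$$(nz^i)x=(nx)z^{i+1},\qquad (nz^i)y=(ny)z^{i+1},\qquad (nz^i)z=nz^{i+1}.$$

*$D$ has no nonzero finite-dimensional module:* on one, the trace of $yx-xy$ is $0$, while the trace of $1$ is the dimension, so the dimension is $0$ in $k$, and $\operatorname{char}k=0$.

If $\operatorname{GKdim}X\le1$, then $\dim X_n$ is bounded, so the direct limit $X^\circ$ is finite-dimensional, hence $X^\circ=0$. So $(-)^\circ$ kills $(\operatorname{gr}A)_1$, and being exact it factors through $\operatorname{gr}A/(\operatorname{gr}A)_1$:
$$X,X'\ \text{GK-equivalent of GK-dimension 2}\ \Longrightarrow\ X^\circ\cong X'^\circ.\tag{2}$$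
Over the commutative ring $P$ this fails, by the example $k[T^2,T^3]\subset k[T]$ above.

**Step 4.2: filter $N=D/fD$ so that its graded module is a monomial curve.** Write $f$ also for $y^{d-1}-x^d\in D$ and let $N=D/fD$. Give $x$ weight $d-1$ and $y$ weight $d$, so that both terms of $f$ have weight $d(d-1)$:
$$W_w=\operatorname{span}\{x^iy^j:(d-1)i+dj\le w\}\subset D .$$
Since $y^jx^i=x^iy^j+\sum_{s\ge1}c_sx^{i-s}y^{j-s}$ and the correction terms have smaller weight, this is a multiplicative filtration with $\operatorname{gr}D=k[X,Y]$. The symbol of $f$ is $\varphi=Y^{d-1}-X^d$. As $\operatorname{gr}D$ is a domain, the symbol of $fh$ is $\varphi$ times the symbol of $h$, so $\operatorname{gr}(fD)=\varphi k[X,Y]$. Let $G_w$ be the image of $W_w$ in $N$. Then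
$$\operatorname{gr}_GN=k[X,Y]/(\varphi)\cong k[T^{d-1},T^d],\qquad X\mapsto T^{d-1},\ Y\mapsto T^d .$$
The last map is clearly onto. It is injective because $X^iY^j$ with $i\ge0$, $0\le j\le d-2$ is a basis of the source, and the exponents $(d-1)i+dj$ of the images are distinct: $dj\equiv j\pmod{d-1}$, so the exponent determines $j$ and then $i$.

**Step 4.3: read off a valuation.** Let $S=\langle d-1,d\rangle\subset\mathbb Z_{\ge0}$ be the additive semigroup with $0$. By Step 4.2, $\dim G_w/G_{w-1}$ is $1$ for $w\in S$ and $0$ otherwise. For $0\ne n\in N$ let $v(n)$ be the least $w$ with $n\in G_w$. Then $v:N\setminus0\to S$ and $G_w=\{v\le w\}\cup\{0\}$. Since $\operatorname{gr}_GN$ is a domain on which $x,y$ act by $T^{d-1},T^d$,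
$$v(nx)=v(n)+d-1,\qquad v(ny)=v(n)+d.\tag{3}$$
Also $\bigcup G_w=N$, $G_w=0$ for $w<0$, and $G_w\ne0$ for $w\ge0$, because $\bar1$ has value $0$. Since the graded pieces have dimension at most 1, a finite-dimensional subspace $L$ has $\dim L=\#v(L\setminus0)$. Hence
$$L\subseteq L'\ \text{finite-dimensional with the same value set}\ \Longrightarrow\ L=L'.\tag{4}$$

**Step 4.4: three facts about $S$.** Grouping by $i+j=c$ gives $\{(d-1)i+dj:i+j=c\}=[(d-1)c,dc]$ (integer intervals), so $S=\bigcup_{c\ge0}[(d-1)c,dc]$. First,
$$\{(d-1)i+dj:i+j\le n\}=S\cap[0,dn].\tag{5}$$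
The inclusion $\subseteq$ is clear. Conversely, if $w\le dn$ lies in $[(d-1)c,dc]$ with $c>n$, then $(d-1)n\le w\le dn$, so $w$ also lies in the interval for $c=n$. Second, $S$ contains every integer $\ge\kappa:=(d-1)(d-2)$, because $(d-1)(c+1)=dc+(d-1-c)\le dc+1$ for $c\ge d-2$, so from there on consecutive intervals leave nothing out. Third, let $g=\#(\mathbb Z_{\ge0}\setminus S)$ be the number of gaps. Then
$$\dim G_w=w+1-g\quad(w\ge\kappa),\qquad\text{and } g\ge1\text{ if }d\ge3,\tag{6}$$
since $1\notin S$ when $d-1\ge2$.

*Example.* For $d=2$, $S=\mathbb Z_{\ge0}$ and $g=0$. For $d=3$, $S=\{0,2,3,4,\dots\}$ and $g=1$. For $d=4$, $S=\{0,3,4,6,7,8,\dots\}$, $\kappa=6$, $g=3$.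

## 5. $A/fA$ is critical

**Step 5.1: Hilbert series.** As $A$ is a domain, $H_M=(1-t^d)/(1-t)^3=(1+t+\dots+t^{d-1})/(1-t)^2$. So $\operatorname{GKdim}M=2$ and the multiplicity is $d$.

**Step 5.2: $z$ is regular on $M$.** If $hz=fh'$ in $A$, reduce modulo $z$: $-x^d\bar h'=0$ in $k[x,y]$, so $h'=h''z$, and cancelling $z$ gives $h=fh''\in fA$.

**Step 5.3: $M^\circ\cong N$.** By exactness $M^\circ=D/(fz^{-d})D$, and $fz^{-d}=(yz^{-1})^{d-1}-(xz^{-1})^d$, which is $y^{d-1}-x^d$ in $D$.

**Step 5.4: $N$ is simple.** Let $0\ne L\subseteq N$ be a submodule. With the induced filtration, $\operatorname{gr}L$ is a nonzero homogeneous ideal of $k[T^{d-1},T^d]$. It contains some $T^w$, hence all $T^{w+s}$ with $s\in S$. As $S$ is cofinite, $\operatorname{gr}L$ has finite codimension, so $N/L$ is finite-dimensional, hence $0$ by Step 4.1.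

**Step 5.5: criticality.** Let $0\ne L\subseteq M$ be a graded submodule. Since $z$ is regular on $M$, $L[z^{-1}]\ne0$, so $L^\circ\ne0$, so $L^\circ=M^\circ$ by simplicity, and $(M/L)^\circ=0$. Then $(M/L)[z^{-1}]\cong(M/L)^\circ[z^{\pm1}]=0$. As $M/L$ is finitely generated and $z$ is central, some $z^r$ kills $M/L$. So $M/L$ is a quotient of $M/Mz^r$, which is filtered by shifts of $M/Mz=k[x,y]/(x^d)$ and thus has bounded dimensions. Hence $\operatorname{GKdim}M/L\le1$, and $M$ is critical.

This proves the first half of Theorem 1.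

## 6. Rigidity: the modules $X^{(j)}$

For $j\in\mathbb Z$ put
$$X^{(j)}=\bigoplus_{n\in\mathbb Z}G_{j+dn}\,z^n\subset N[z^{\pm1}].$$
It is an $A$-submodule, because $G_w$, $G_wx$ and $G_wy$ all lie in $G_{w+d}$, by (3).

**Proposition A.** Let $M'$ be a module with $\operatorname{pd}M'\le1$ that is GK-equivalent to a shift $M(c)$. Then, for a suitable embedding $M'\subset N[z^{\pm1}]$, there is $j\in\mathbb Z$ with $M'=X^{(j)}$.

*Proof.* Let $0\to P_1\to P_0\to M'\to0$ be a graded free resolution of finite rank.

**Step 6.1: $z$ is regular on $M'$, so that $M'$ embeds in its localization.** Resolving $B$ by $0\to A(-1)\xrightarrow{z}A\to B\to0$, and alternatively using the resolution of $M'$,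
$$\ker\big(M'(-1)\xrightarrow{z}M'\big)=\operatorname{Tor}_1^A(M',B)=\ker(P_1\otimes_A B\to P_0\otimes_A B).$$
The right-hand side is a submodule of a free $k[x,y]$-module, so it is zero or has GK-dimension 2. We rule out the second case. Because $z$ is central, multiplication by $z$ is a natural transformation $X(-1)\to X$ on $\operatorname{gr}A$. Morphisms in $\operatorname{gr}A/(\operatorname{gr}A)_1$ are composites of images of homomorphisms and inverses of such, so it is natural there too. It is injective on $M(c)$ by Step 5.2, hence a monomorphism on $M(c)\cong M'$ in the quotient category. So its kernel on $M'$ becomes $0$ there, that is, has GK-dimension $\le1$. Hence the kernel is $0$.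

**Step 6.2: write $M'$ as a growing chain of subspaces of $N$.** By (2), $M'^\circ\cong M(c)^\circ\cong N$, so
$$M'\subset M'[z^{-1}]\cong M'^\circ[z^{\pm1}]\cong N[z^{\pm1}],\qquad M'=\bigoplus_nF_nz^n .$$
Here $F_n\subset N$ is finite-dimensional. The actions of $z,x,y$ give $F_n+F_nx+F_ny\subseteq F_{n+1}$, and $\bigcup F_n=M'^\circ=N$. As $M'$ is finitely generated, there is $n_1$ with $F_{n_1}\ne0$ and $F_{n+1}=F_n+F_nx+F_ny$ for $n\ge n_1$.

**Step 6.3: identify $F_n$ for large $n$.** Let $m=\max v(F_{n_1}\setminus0)=v(s)$ with $s\in F_{n_1}$, and put $j=m-dn_1$. We claim $F_{n_1+i}=G_{m+di}$ for $i\gg0$.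

Elements of $F_{n_1+i}$ are sums of elements of $F_{n_1}$ times words of length $\le i$ in $x,y$, and each letter raises $v$ by at most $d$. So $F_{n_1+i}\subseteq G_{m+di}$.

Now compare value sets; that of $G_{m+di}$ is $S\cap[0,m+di]$. For $a+b\le i$ we have $sx^ay^b\in F_{n_1+i}$, with value $m+(d-1)a+db$. By (5), the value set of $F_{n_1+i}$ contains $m+(S\cap[0,di])$. For $i\gg0$ we also have $F_{n_1+i}\supseteq G_{m+\kappa}$, because $G_{m+\kappa}$ is finite-dimensional and the $F_n$ exhaust $N$. Let $w\in S$, $w\le m+di$. If $w\le m+\kappa$, then $w$ is a value on $G_{m+\kappa}$. If $w>m+\kappa$, then $w-m>\kappa$ lies in $S$ and is $\le di$, so $w\in m+(S\cap[0,di])$. Thus both spaces have the same value set, and (4) gives equality.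

**Step 6.4: go down to all degrees, using $\operatorname{pd}M'\le1$.** Suppose $F_{n+1}=G_{j+d(n+1)}$; we show $F_n=G_{j+dn}$. If $0\ne s\in F_n$, then $sy\in F_{n+1}$, so $v(s)+d\le j+dn+d$ and $s\in G_{j+dn}$.

Conversely let $s\in G_{j+dn}$. Then $s,sx,sy\in G_{j+dn+d}=F_{n+1}$. Hence $sz^n$ times each of $z,x,y$ lies in $M'$, and $M''=M'+sz^nA$ has $M''/M'$ equal to $0$ or isomorphic to $k(-n)$. The exact sequence
$$\operatorname{Ext}^1(k,P_0)\to\operatorname{Ext}^1(k,M')\to\operatorname{Ext}^2(k,P_1)$$
and (1) give $\operatorname{Ext}^1(k,M')=0$, also for shifts of $k$. If $M''\ne M'$, the extension splits and $M''\subset N[z^{\pm1}]$ contains a nonzero element killed by $z$. But $z$ acts bijectively on $N[z^{\pm1}]$. So $M''=M'$ and $s\in F_n$.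

Descending from $n\gg0$ we get $F_n=G_{j+dn}$ for all $n$. $\square$

Step 6.4 is where the truncation $M_{\ge1}$ is excluded: a module of projective dimension $\le1$ cannot omit an element that all of $A_1$ multiplies into it.

*Example.* For $d=3$, counting elements of $S=\{0,2,3,\dots\}$, the dimensions of $X^{(j)}$ in degrees $0,1,2,3,\dots$ are
$$X^{(0)}:\ 1,3,6,9,\dots\qquad X^{(1)}:\ 1,4,7,10,\dots\qquad X^{(2)}:\ 2,5,8,11,\dots$$
with zero in negative degrees, and multiplication by $z$ shows that $X^{(j+3)}\cong X^{(j)}(1)$. A linear $3\times3$ presentation would need $3,6,9,\dots$ preceded by $0$. The only candidate is $X^{(0)}$, and it has an extra $1$ in front.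

## 7. The gap shows up in degree $-1$: end of the proof of Theorem 1

Let $d\ge3$, and suppose $M$ is GK-equivalent to a shift of $M'$, where $0\to A^d(-1)\to A^d\to M'\to0$ is exact. Then $M'$ is GK-equivalent to a shift of $M$ and $\operatorname{pd}M'\le1$, so $M'=X^{(j)}$ for some $j$, by Proposition A. From the resolution,
$$\dim M'_n=d\left(\binom{n+2}2-\binom{n+1}2\right)=d(n+1)\quad(n\ge0),\qquad M'_{-1}=0 .$$
For $n\gg0$, (6) gives $\dim M'_n=\dim G_{j+dn}=j+dn+1-g$. Comparing, $j=d-1+g$. In degree $-1$,
$$0=M'_{-1}\cong G_{j-d}=G_{g-1}.$$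
But $g\ge1$ because $d\ge3$, and $G_w\ne0$ for all $w\ge0$, so $G_{g-1}\ne0$. This contradiction proves Theorem 1. $\blacksquare$

For $d=2$ we have $g=0$, $G_{-1}=0$, and no contradiction arises, as Section 1 requires.

## 8. The complete list of candidates: proof of Theorem 2

Let $0\le j\le d-1$, let $\Phi_j$ be the matrix defining $C_j$, and let $\varepsilon_1,\varepsilon_2$ be the generators of $C_j$, in degrees $0$ and $d-1-j$. The relations are
$$\varepsilon_1x^{d-j}=\varepsilon_2z,\qquad \varepsilon_1y^{d-1}=\varepsilon_2x^j .$$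
For $j=0$ the second relation eliminates $\varepsilon_2=\varepsilon_1y^{d-1}$, and the first becomes $\varepsilon_1f=0$, so $C_0\cong A/fA$.

**Step 8.1: $\operatorname{pd}C_j\le1$.** We show $\Phi_j$ is injective. Suppose $x^{d-j}a+y^{d-1}b=0$ and $za+x^jb=0$. Multiply the first equation by the central $z$ and substitute $za=-x^jb$: $(-x^d+y^{d-1}z)b=fb=0$. So $b=0$, then $za=0$ and $a=0$.

**Step 8.2: $C_j$ is GK-equivalent to $M$.** Define $A/fA\to C_j$ by $1\mapsto\varepsilon_1$. This is well defined, since
$$\varepsilon_1x^d=\varepsilon_2zx^j=\varepsilon_2x^jz=\varepsilon_1y^{d-1}z .$$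
In $C_j^\circ$ the first relation says $\varepsilon_2=\varepsilon_1x^{d-j}$, and then the second says $\varepsilon_1(y^{d-1}-x^d)=0$. So $C_j^\circ\cong D/fD=N$ with $\varepsilon_1\leftrightarrow\bar1$, and the map becomes an isomorphism after inverting $z$. Since $z$ is regular on $A/fA$, the map is injective. Its cokernel $C_j/\varepsilon_1A=\big(A/(zA+x^jA)\big)(-(d-1-j))$ is a shift of $k[x,y]/(x^j)$. This has GK-dimension $\le1$, and dimension $j$ in all large degrees.

(Here $z$ is regular on $C_j$ as well: modulo $z$ the matrix has determinant $-x^d\ne0$ over $B$, so $\operatorname{Tor}_1^A(C_j,B)=\ker\overline{\Phi_j}=0$.)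

**Step 8.3: $C_j\cong X^{(j)}$.** First take $A/fA$. Inside $N[z^{\pm1}]$ it is $\bigoplus_n(\bar1\cdot D_{\le n})z^n$, with $D_{\le n}=\operatorname{span}\{x^ay^b:a+b\le n\}$. The space $\bar1\cdot D_{\le n}$ lies in $G_{dn}$, and by (3) and (5) its value set contains $S\cap[0,dn]$. So it equals $G_{dn}$ by (4), and $A/fA=X^{(0)}$. By (6) its dimension in degree $n\gg0$ is $dn+1-g$. By Step 8.2, $\dim(C_j)_n=dn+1-g+j$ for $n\gg0$. Proposition A applies to $C_j$ and gives $C_j\cong X^{(j')}$, of dimension $j'+dn+1-g$ for $n\gg0$. So $j'=j$.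

**Step 8.4: the list is complete and irredundant.** Multiplication by $z$ gives $X^{(j+d)}\cong X^{(j)}(1)$. So by Proposition A every module of projective dimension $\le1$ that is GK-equivalent to a shift of $M$ is a shift of some $X^{(j)}\cong C_j$ with $0\le j\le d-1$. Conversely each $C_j$ qualifies, by Steps 8.1 and 8.2. The Hilbert polynomial of $C_j$ is $dn+1-g+j$, and shifting changes its constant term by multiples of $d$. The constants $1-g+j$, $0\le j\le d-1$, are distinct modulo $d$, so no two of the $C_j$ agree up to shift. $\blacksquare$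

For $d=2$, $C_1$ has relations $\varepsilon_1x=\varepsilon_2z$, $\varepsilon_1y=\varepsilon_2x$. With $\varepsilon_1,\varepsilon_2$ the classes of $z$ and $x$, this is the module $X(1)$ of Section 1. For $d=3$, $C_2$ is the two-generator module of the first attempt in Section 3. Theorem 2 also gives a second proof of Theorem 1: a module with a resolution $0\to A^d(-1)\to A^d\to M'\to0$ needs $d$ generators, since the resolution is minimal, and for $d\ge3$ that exceeds 2.

## 9. Multiplicities one and two over every algebra: proof of Theorem 3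

Now $A$ is any three-dimensional AS-regular algebra with three generators, over any algebraically closed $k$. Put $V=A_1$ and let $R\subset V\otimes V$ be the space of relations, of dimension $9-6=3$. Write $E^i=\operatorname{Ext}^i_A(-,A)$, which exchanges right and left modules, and $j(X)=\min\{i:E^i(X)\ne0\}$. We use three published facts.

* **(a)** $A$ is a noetherian domain (Artin–Tate–Van den Bergh, *Some algebras associated to automorphisms of elliptic curves* [ATV1]; *Modules over regular algebras of dimension 3* [ATV2]).
* **(b)** $A$ is Auslander-regular of global dimension 3 and Cohen–Macaulay (Levasseur, *Some properties of non-commutative regular graded rings*, Glasgow Math. J. 34 (1992)). Auslander-regular means that $j(Y)\ge i$ for every submodule $Y\subseteq E^i(X)$. Cohen–Macaulay means that $j(X)+\operatorname{GKdim}X=3$ for $X\ne0$.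
* **(c)** The points of $E$ are the $p\in\mathbb P(V^*)$ with $\operatorname{rk}(\mathrm{ev}_p|_R)\le2$. For all $p\in E$ the rank is exactly 2, and the point $\sigma(p)$ where all forms in $\mathrm{ev}_p(R)$ vanish again lies in $E$ ([ATV1]: regular algebras are nondegenerate, and $\{(p,q):\rho(p,q)=0\ \forall\rho\in R\}$ is the graph of the automorphism $\sigma$ of $E$).

*Example for (b).* For the algebra of Section 1 and $B=A/zA$, dualizing $0\to A(-1)\xrightarrow{z}A\to B\to 0$ gives $E^0(B)=0$ and $E^1(B)\cong B$ up to shift, so $j(B)=1$ and $1+2=3$. For $k$, (1) says $j(k)=3$, and $3+0=3$.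

Let $M$ be critical of GK-dimension 2 and multiplicity $d$.

**Step 9.1: replace $M$ by a GK-equivalent module $M^+$ of projective dimension $\le1$.** We use the double-dual spectral sequence. If $P$ is a finite free resolution of $M$ and $P^*=\operatorname{Hom}(P,A)$, then dualizing a resolution of the complex $P^*$ recovers $P^{**}=P$. This gives
$$E^p(E^q(M))\Rightarrow M,\qquad d_r:E^p(E^q)\to E^{p+r}(E^{q+r-1}),$$
with the abutment concentrated on the diagonal $p=q$. By (b), $j(M)=1$, so $E^0(M)=0$, and $E^p(E^q(M))=0$ for $p<q$. The possibly nonzero entries are $E^1E^1,E^2E^1,E^3E^1,E^2E^2,E^3E^2,E^3E^3$.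

(i) *$E^2(E^1(M))=E^3(E^1(M))=0$.* Differentials out of them land in $E^p$ with $p\ge4$, which is zero. Differentials into $E^p(E^1)$ come from $E^{p-r}(E^{2-r})$ with $r\ge2$, which vanish because $E^0(M)=0$ and $E^q=0$ for $q<0$. So these terms survive unchanged. They lie off the diagonal, so they are zero. This argument used only $E^0(M)=0$.

(ii) *There is a map $M\to M^+:=E^1(E^1(M))$ with small kernel and cokernel.* No differential enters $E^1(E^1)$, and the only one that can leave it is $d_2:E^1(E^1)\to E^3(E^2)$. So the top quotient of the filtration on $M$ is $\ker d_2\subseteq M^+$. The kernel of $M\to M^+$ is filtered by subquotients of $E^2(E^2(M))$ and $E^3(E^3(M))$, of GK-dimension $\le1$ by (b). The cokernel embeds in $E^3(E^2(M))$, which is finite-dimensional by (b).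

A critical module of GK-dimension 2 has no nonzero submodule $K$ with $\operatorname{GKdim}K\le1$, for then $M/K$ and hence $M$ would have GK-dimension $\le1$. So $M\subseteq M^+$ with $M^+/M$ finite-dimensional. In particular $M^+$ is GK-equivalent to $M$. Its Hilbert series differs from that of $M$ by a Laurent polynomial, so it also has multiplicity $d$.

*$\operatorname{pd}M^+\le1$.* Let $L=E^1(M)$. By (b), $j(L)\ge1$, so $\operatorname{GKdim}L\le2$. If $\operatorname{GKdim}L\le1$, then $j(L)\ge2$ and $M^+=E^1(L)=0$, which is false. So $j(L)=1$, $E^0(L)=0$, and (i) applied to the left module $L$ gives $E^2(M^+)=E^3(M^+)=0$. Now $\operatorname{pd}X=\max\{i:E^i(X)\ne0\}$ for every nonzero $X$: if $P_n\to P_{n-1}$ is the last map of the minimal resolution, its entries have positive degree, so its dual $P_{n-1}^*\to P_n^*$ is not onto and $E^n(X)\ne0$. Hence $\operatorname{pd}M^+\le1$.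

*$M^+$ is critical.* Let $0\ne L'\subseteq M^+$. If $L'\cap M\ne0$, then $M^+/L'$ contains $M/(L'\cap M)$, of GK-dimension $\le1$, with finite-dimensional quotient $M^+/(M+L')$. So $\operatorname{GKdim}M^+/L'\le1$. If $L'\cap M=0$, then $L'$ embeds in $M^+/M$, so it is finite-dimensional and $\operatorname{Hom}(k(n),M^+)\ne0$ for some $n$. But for a free resolution $0\to P_1\to P_0\to M^+\to0$ both $\operatorname{Hom}(k,P_0)$ and $\operatorname{Ext}^1(k,P_1)$ vanish (also for shifts), so $\operatorname{Hom}(k(n),M^+)=0$, a contradiction.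

**Step 9.2: restrict the shape of the resolution by its degrees.** Let
$$0\to\bigoplus_{i=1}^{r'}A(-b_i)\to\bigoplus_{i=1}^rA(-a_i)\to M^+\to0$$
be minimal, with $a_1\le\dots\le a_r$, $b_1\le\dots\le b_{r'}$. Then $H_{M^+}=(\sum t^{a_i}-\sum t^{b_i})/(1-t)^3$ has a pole of order 2 at $t=1$. So the numerator vanishes at $1$, that is $r'=r$, and minus its derivative at $1$ is the multiplicity: $d=\sum b_i-\sum a_i$.

*Moreover $b_i\ge a_i+1$ for all $i$.* Suppose $b_i\le a_i$. The entries in rows $\ge i$ and columns $\le i$ have degree $\le b_i-a_i\le0$, so they are zero by minimality. Then the first $i$ columns map a free module of rank $i$ injectively into one of rank $i-1$, which is impossible by growth. Hence $r\le d$.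

If $d=1$, then $r=1$ and $b_1=a_1+1$, so $M'=M^+(a_1)$ has the required resolution.

If $d=2$ and $r=2$, then $b_i=a_i+1$ for $i=1,2$. When $a_1=a_2$, take $M'=M^+(a_1)$. When $a_1<a_2$, the $(2,1)$ entry has degree $b_1-a_2=a_1+1-a_2\le0$, so it is $0$. Dividing $M^+$ by its first generator leaves $(A/\ell A)(-a_2)$ with $\ell\in A_1$. Since $\dim(A/\ell A)_n\ge\dim A_n-\dim A_{n-1}=n+1$, this quotient has GK-dimension $\ge2$. The kernel is nonzero because $M^+$ needs two generators. This contradicts criticality, so $a_1<a_2$ does not occur.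

If $d=2$ and $r=1$, then up to shift $M^+=A/fA$ with $0\ne f\in A_2$. The remaining steps treat this case, as Section 1 did: find a two-generated right ideal containing $f$ whose quotient has GK-dimension 1.

**Step 9.3: find a point $p\in E$ adapted to $f$.** Let $\tilde f\in V\otimes V$ lift $f$ and let $\tilde R=R+k\tilde f$, of dimension 4. Evaluating the first factor gives a map $\tilde R\otimes\mathcal O\to V\otimes\mathcal O(1)$ on $\mathbb P^2=\mathbb P(V^*)$, that is, $\mathcal O(-1)^4\to\mathcal O^3$. It is not surjective everywhere. Otherwise its kernel would be a line bundle with total Chern class $(1-h)^4=1-4h+6h^2$ in $\mathbb Z[h]/(h^3)$, while a line bundle has $c_2=0$. So there is $p$ with $\dim\mathrm{ev}_p(\tilde R)\le2$. Then $\operatorname{rk}(\mathrm{ev}_p|_R)\le2$, so $p\in E$, and by (c) $\mathrm{ev}_p(R)$ already has dimension 2. Hence $\mathrm{ev}_p(\tilde f)\in\mathrm{ev}_p(R)$.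

Let $V_p=kl_1+kl_2\subset V$ be the forms vanishing at $p$, so $\ker\mathrm{ev}_p=V_p\otimes V$. Then $\tilde f\in R+V_p\otimes V$, that is,
$$f=l_1m_1+l_2m_2,\qquad m_i\in A_1.\tag{7}$$
Also $R\cap(V_p\otimes V)=\ker(\mathrm{ev}_p|_R)$ has dimension $3-2=1$. Let $\omega=l_1\otimes m_1'+l_2\otimes m_2'$ span it.

*Example.* In Section 1, $p=(0:1:0)$, $V_p=\langle x,z\rangle$, $\omega=x\otimes z-z\otimes x$ up to sign, and $f=-x\cdot x+z\cdot y$.

**Step 9.4: resolve $A/V_pA$.** *Claim: the sequence*
$$0\to A(-2)\xrightarrow{(m_1',m_2')^T}A(-1)^2\xrightarrow{(l_1,l_2)}A\to A/V_pA\to0$$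
*is exact, and $H_{A/V_pA}=1/(1-t)$.*

Let $K$ be the kernel of $(l_1,l_2)$. As $\omega$ is a nonzero relation and $A$ is a domain, $K\supseteq(m_1',m_2')^TA\cong A(-2)$. So, coefficientwise,
$$H_{A/V_pA}=(1-2t)H_A+H_K\ \ge\ \frac{1-2t+t^2}{(1-t)^3}=\frac1{1-t}.$$

For the opposite bound we show $\dim(A/V_qA)_n\le1$ for all $q\in E$ and all $n$, by induction on $n$. The cases $n\le1$ are clear. Choose $u\in V$ with value $1$ at $q$; then $\bar u$ spans $(A/V_qA)_1=V/V_q$. For $w\in V$, $\bar uw=0$ in $A/V_qA$ exactly when $u\otimes w\in R+V_q\otimes V$. Applying $\mathrm{ev}_q$, whose kernel is $V_q\otimes V$ and for which $\mathrm{ev}_q(u\otimes w)=w$, this means $w\in\mathrm{ev}_q(R)$. By (c), $\mathrm{ev}_q(R)$ has dimension 2 and its forms vanish at $\sigma(q)$, so $\mathrm{ev}_q(R)=V_{\sigma(q)}$. Since $A$ is generated in degree 1, $(A/V_qA)_{\ge1}=\bar uA$, and it is therefore a quotient of $(A/V_{\sigma(q)}A)(-1)$, with $\sigma(q)\in E$. The induction hypothesis for $\sigma(q)$ in degree $n-1$ gives the bound for $q$ in degree $n$.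

Taking $q=p$, both bounds hold, so they are equalities. Thus $H_{A/V_pA}=1/(1-t)$ and $K=(m_1',m_2')^TA$. This proves the claim.

**Step 9.5: write down the linear presentation.** By the claim, $l_1A+l_2A\cong A(-1)^2/(m_1',m_2')^TA(-2)$. By (7), $f$ is the image of $(m_1,m_2)^T$. Hence
$$X:=(l_1A+l_2A)/fA\;\cong\;\operatorname{coker}\left(\Psi=\begin{pmatrix}m_1&m_1'\\m_2&m_2'\end{pmatrix}:A(-2)^2\to A(-1)^2\right).$$
Since $(A/fA)/X=A/V_pA$,
$$H_X=\frac{1-t^2}{(1-t)^3}-\frac1{1-t}=\frac{(1-t^2)-(1-t)^2}{(1-t)^3}=\frac{2t-2t^2}{(1-t)^3}.$$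
On the other hand $H_{\operatorname{coker}\Psi}=(2t-2t^2)H_A+H_{\ker\Psi}$. So $\ker\Psi=0$. Finally $X\subset A/fA$ has cokernel $A/V_pA$ of GK-dimension 1, so $X$ is GK-equivalent to $A/fA$, which is $M^+$ up to shift. Thus $M'=X(1)$ has the resolution $0\to A^2(-1)\to A^2\to M'\to0$, and $M$ is GK-equivalent to a shift of $M'$. $\blacksquare$
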